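# Sorting a poset of width $w$ with $O(n\log n+wn)$ comparisons in polynomial time

Throughout, $\log=\log_2$, and $\mathrm e=2.718\ldots$ is Euler's constant (the italic $e$ will be an element of a poset). We write $x\prec y$ for the strict order.

## 1. A mixture of landmark weights on integer vectors

Let $S$ be a poset with $t\ge 1$ elements whose order is completely known, partitioned into $p$ nonempty chains $C_1,\dots,C_p$, with $m_j=|C_j|$. (A chain is a set of pairwise comparable elements.) Let $e\notin S$ be a new element of a larger poset containing $S$. We describe where an element sits relative to $S$ by counting, chain by chain.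

**Definition (profile).** For $x\in S\cup\{e\}$ put
$$d_j(x)=|\{c\in C_j: c\prec x\}|,\qquad u_j(x)=|\{c\in C_j: c\succ x\}|\qquad(1\le j\le p).$$
Add two sentinels $\bot,\top$ with $d_j(\bot)=0$, $u_j(\bot)=m_j$ and $d_j(\top)=m_j$, $u_j(\top)=0$. List the $R=2p$ coordinates $d_1,u_1,\dots,d_p,u_p$ as $f_1,\dots,f_R$. The coordinate $f_r$ takes values in $\{0,\dots,M_r\}$, where $M_r$ is the size of the chain concerned. The vector $f(x)=(f_1(x),\dots,f_R(x))$ is the profile of $x$. The $t+2$ elements of $H=S\cup\{\bot,\top\}$ are called landmarks.

**Definition (decay).** For integers $\delta\ge0$ let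
$$\kappa(\delta)=2^{-2-2\lfloor\log(1+\delta)\rfloor}.$$
So $\kappa(0)=\tfrac14$, $\kappa(1)=\kappa(2)=\tfrac1{16}$, $\kappa(3)=\dots=\kappa(6)=\tfrac1{64}$, and so on. The function $\kappa$ is nonincreasing and decays like $1/\delta^2$.

**Definition (landmark mixture).** For an integer vector $v=(v_1,\dots,v_R)$ with $0\le v_r\le M_r$ let
$$P(v)=\sum_{z\in H}\ \prod_{r=1}^{R}\kappa\big(|v_r-f_r(z)|\big).$$

Each landmark $z$ contributes one product weight, concentrated around its own profile $f(z)$ with slowly decaying tails. It expresses the hypothesis "the new element lies near $z$". The weight $P$ adds up all $t+2$ hypotheses, because we do not know in advance which one is good.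

**Example 1.** Let $S=\{x_1,x_2,y_1,y_2\}$ with exactly the relations $x_1\prec x_2$, $y_1\prec y_2$, $x_1\prec y_2$, and chains $C_1=\{x_1\prec x_2\}$, $C_2=\{y_1\prec y_2\}$. The profiles $(d_1,u_1,d_2,u_2)$ of the landmarks are
$$f(x_1)=(0,1,0,1),\quad f(x_2)=(1,0,0,0),\quad f(y_1)=(0,0,0,1),\quad f(y_2)=(1,0,1,0),$$
$$f(\bot)=(0,2,0,2),\quad f(\top)=(2,0,2,0).$$
Let $e$ satisfy $x_1\prec e\prec x_2$ and $e\prec y_2$, with $e$ incomparable to $y_1$. Its profile is $(1,1,0,1)$, which differs from $f(x_1)$ by $1$ in one coordinate. At this vector the landmark $x_1$ contributes $\frac1{16}\cdot(\frac14)^3=2^{-10}$, the landmarks $x_2$ and $y_1$ contribute $2^{-12}$ each, $y_2$ and $\bot$ contribute $2^{-14}$ each, and $\top$ contributes $2^{-16}$. So $P(f(e))=105\cdot2^{-16}$, and more than half of it comes from the closest landmark.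

What is $P$ for? We shall insert elements into a growing poset one at a time, and we must find the unknown vector $f(e)$ by comparisons. A search guided by a weight finds its target in about $\log(\text{total weight}/\text{weight of target})$ tests, up to a constant per coordinate. The total weight here is at most $t+2$. The weight of the target is large as soon as one landmark has a profile close to that of $e$. And $P$ is a sum of only $t+2$ explicit products, so everything we need from it can be computed quickly. It will remain to see that on average over all insertions some landmark is close enough; a potential function does that.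

## 2. Sorting posets by comparisons, and the two theorems

Let $\langle\mathcal U,\preceq\rangle$ be an unknown poset on $n=|\mathcal U|\ge2$ elements. We are given $\mathcal U$ and an oracle $c(a,b)$ which reports whether $a\preceq b$, $a\succ b$, or $a$ and $b$ are incomparable. For $a\neq b$ the three answers mean $a\prec b$, $a\succ b$, incomparable. We assume only that the oracle answers according to a fixed partial order. The task is to recover the whole order. Query complexity counts oracle calls; an oracle call costs unit time.

An antichain is a set of pairwise incomparable elements, and the width of a poset is the maximum size of an antichain. The poset of Example 1 has width $2$: $\{x_2,y_1\}$ is an antichain, and two chains cover everything, so no antichain has three elements. We use the classical theorem that this always matches up.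

**Dilworth's theorem.** A finite poset of width $w$ can be partitioned into $w$ chains (and, since a chain meets an antichain in at most one element, not into fewer).

The problem also supplies an integer $w$, $1\le w\le n$, that bounds the width from above. Three facts of Daskalakis et al. set the scene. Every algorithm needs $\Omega(n(\log n+w))$ queries in the worst case over posets of width at most $w$. Their algorithm Entropy Sort uses $O(n\log n+wn)$ queries but runs in exponential time. Their Merge Sort algorithm, for $1\le w\le n/2$, uses $O(wn\log(n/w))$ queries and $O(w^2n\log(n/w))$ time. All implied constants are absolute. None of these facts is used in the proofs below.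

The question, stated as an open problem in the text "Sorting and Selection Problems in Partially Ordered Sets", is whether the optimal number of queries can be had in polynomial time: is there one algorithm, one constant $C$ and one polynomial $p$ so that for all $n\ge 2$ and all $w$ the order is recovered with at most $C(n\log n+wn)$ queries in time at most $p(n)$? The answer is yes.

**Theorem 1.** There is a deterministic algorithm which, given $\mathcal U$ with $|\mathcal U|=n\ge2$ and oracle access to any partial order on $\mathcal U$, recovers the order with at most
$$\log(n!)+18\,w^*n\ \le\ n\log n+18\,w^*n$$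
queries, where $w^*$ is the actual width of the poset. It performs $O(n^4\log n)$ bit operations, up to polylogarithmic overhead for indexing. The algorithm is not given $w$ or $w^*$. In particular, whenever $w^*\le w\le n$ it uses at most $18(n\log n+wn)$ queries, which answers the question affirmatively with $C=18$.

**Theorem 2 (sharpness).** Let $Q(n,w)$ be the optimal worst-case number of queries over posets of width at most $w$ for deterministic algorithms with unlimited computation. Then
$$\max\Big\{\lceil\log(n!)\rceil,\ \tfrac{n(w-1)}4\Big\}\ \le\ Q(n,w)\ \le\ \log(n!)+18wn.$$
The upper bound is attained in polynomial time by the single algorithm of Theorem 1. Hence for $w=o(\log n)$ that algorithm uses at most $(1+o(1))\,n\log n$ queries, with optimal leading constant $1$. For all $w$ it is optimal up to a constant factor, even though $w$ is not supplied.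

## 3. The extreme widths, and binary search chain by chain

**Width one.** The poset is a total order. Insert elements one at a time by binary search: inserting into $t$ sorted elements means choosing one of $t+1$ slots and costs $\lceil\log(t+1)\rceil$ queries, so the total is at most $\log (n!)+n$.

**Width bound near $n$.** Querying all $\binom n2$ pairs is within the budget $wn$ when $w\ge n/2$. The problem lies in between.

**One chain and a new element.** Let $S$ be a chain $c_1\prec\dots\prec c_t$ and let $e$ be arbitrary. The elements below $e$ form an initial segment and those above $e$ a final segment. So $e$ is placed by two binary searches, one for $d_1(e)$ and one for $u_1(e)$, at $\lceil\log(t+1)\rceil$ queries each.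

This suggests the natural first algorithm: keep the known part $S_t$ partitioned into a minimum number $p$ of chains and do two binary searches in every chain. By concavity an insertion costs at most $2\sum_j\lceil\log(m_j+1)\rceil\le 2p\log(1+t/p)+2p$, and the total is $O(wn\log(1+n/w))$. For bounded $w$ this is fine. The trouble is the logarithm multiplying $w$, and it is not an artifact of the estimate. Take $w$ mutually incomparable chains of $n/w$ elements each, inserted round robin. Once all chains have been started, the minimum chain decomposition of $S_t$ is the obvious one. For $t\ge n/2$ every chain has at least $\lfloor n/(2w)\rfloor$ elements, so plain binary search pays at least $2w\lfloor\log(1+\lfloor n/(2w)\rfloor)\rfloor$ per insertion. For $w$ about $\log n$ the total is of order $n\log^2n$, while the budget is of order $n\log n$.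

The waste is visible in this example. If $z$ is an old element of the chain of $e$, then $e$ and $z$ have the same coordinates ($0$ and $0$) in every other chain. An algorithm that guessed "near $z$" would pay a constant per coordinate there instead of $\log(n/w)$. Chain-by-chain binary search treats the coordinates as unrelated, and pays for the location of $e$ once per chain instead of once.

To exploit the relation between coordinates one wants a search guided by a weight on whole profiles. Giving equal weight to every partial order still possible, and enumerating them, is not polynomial: at the start there are at least $n!$ of them. The mixture $P$ of Section 1 has $t+2$ terms instead.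

There is a second obstacle, which concerns the analysis. The hoped-for budget is $\log t+O(w)$ per insertion, but for a single insertion this is impossible, whatever the method.

**Example 2 (one insertion can be expensive).** Let $k\ge1$ and let $S$ consist of $k$ mutually incomparable chains of $m$ elements each, known to us. For any $(d_1,\dots,d_k)\in\{0,\dots,m\}^k$ let $e$ be above the lowest $d_j$ elements of the $j$-th chain, for each $j$, and incomparable to everything else. This is a partial order: if $x\prec y\prec e$ then $x$ is in the chain of $y$, below it, so $x\prec e$; and nothing is above $e$. Its width is at most $k+1$. Each query of $e$ against $x\in S$ has only two possible answers in this family, and there are $(m+1)^k$ possibilities, so in the worst case $k\log(m+1)$ queries are needed. With $k=\lceil\log t\rceil$ and $m$ about $t/k$ this is of order $\log^2t$, not $O(\log t)$.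

So the bound must be amortized: expensive insertions have to be shown to be rare. We now write down the algorithm, bound one insertion in terms of the distance to any landmark, and then amortize the distances.

## 4. Inserting an element with landmark weights

Fix an arbitrary order $e_1,\dots,e_n$ of $\mathcal U$ and let $S_t=\{e_1,\dots,e_t\}$. After step $t$ the order on $S_t$ is known. The first insertion needs nothing. For $t\ge1$ the element $e=e_{t+1}$ is inserted as follows.

**Step A: chains.** The purpose is to get few coordinates. Compute a partition of $S_t$ into the minimum number $p=p_t$ of nonempty chains $C_1,\dots,C_p$. No queries are needed, since the order on $S_t$ is known. Take the bipartite graph on two copies of $S_t$ with an edge $(x,y)$ whenever $x\prec y$. In a matching each element has at most one chosen successor and at most one chosen predecessor; since $\prec$ has no cycles, the chosen edges form disjoint paths, and each path is a chain. A matching with $\mu$ edges gives $t-\mu$ chains. Conversely, a partition into $t-\mu$ chains gives a matching with $\mu$ edges by joining consecutive elements of each chain. So a maximum matching gives a minimum partition. By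 Dilworth's theorem $p_t=\mathrm{width}(S_t)\le w^*$, because an antichain of $S_t$ is an antichain of $\mathcal U$.

**Step B: coordinates and tests.** The purpose is to turn the placement of $e$ into the search for a vector. Use the profile of Section 1 with $S=S_t$ and these chains, so $R=2p$ and $|H|=t+2$. For $z\in H$ all $f_r(z)$ are known. The elements of $C_j$ below $e$ form an initial segment of $C_j$ and those above $e$ a final segment, so the vector $f(e)$ determines all relations between $e$ and $S_t$. Moreover, write $C_j=\{c_1\prec\dots\prec c_m\}$ with $m=m_j$. For $1\le i\le m$,
$$d_j(e)\ge i\iff c_i\prec e,\qquad u_j(e)\ge i\iff c_{m+1-i}\succ e .$$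
So each threshold test "$f_r(e)\ge i$?" with $1\le i\le M_r$ costs one query.

**Step C: weighted search.** The purpose is to find $f_1(e),\dots,f_R(e)$ one after another, using what has been found so far to reweigh the landmarks. Put $\omega_0(z)=1$ for $z\in H$. For $r=1,\dots,R$:

1. compute $q_v=\sum_{z\in H}\omega_{r-1}(z)\,\kappa(|v-f_r(z)|)$ for $0\le v\le M_r$;
2. find $v_r:=f_r(e)$ by the weighted binary search of Lemma 1 (Section 5) with weights $(q_v)$;
3. set $\omega_r(z)=\omega_{r-1}(z)\,\kappa(|v_r-f_r(z)|)$ for $z\in H$.

After round $r$, the weight $\omega_r(z)$ is the product of the first $r$ factors of the term of $z$ in $P(f(e))$. In particular $\sum_z\omega_R(z)=P(f(e))$.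

**Correctness.** The search finds every $f_r(e)$ exactly, whatever the weights are. So after the insertion the order on $S_{t+1}$ is known, and after $n$ insertions the order on $\mathcal U$ is known. The weights affect only the cost. Neither $w$ nor $w^*$ was used.

## 5. Weighted binary search

We need a search that finds a heavy value quickly and costs about the logarithm of the inverse relative weight.

**Lemma 1 (weighted binary search; Gilbert–Moore).** Let $q_0,\dots,q_M>0$ and $Z=\sum_vq_v$. An unknown $d\in\{0,\dots,M\}$ can be found in at most $\log(Z/q_d)+2$ rounds, each using at most one test of the form "$d\ge i$?" with $1\le i\le M$.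

*Proof.* The plan is to lay the values out on $[0,Z)$ as consecutive segments of lengths $q_0,\dots,q_M$, represent each by its midpoint, and bisect the interval.

**Step 1: the points.** Let $s_v=\sum_{v'<v}q_{v'}+q_v/2\in(0,Z)$. For $v<v'$,
$$s_{v'}-s_v=\frac{q_v}2+\sum_{v<v''<v'}q_{v''}+\frac{q_{v'}}2\ \ge\ \frac{q_v+q_{v'}}2>0 ,$$
so the $s_v$ are strictly increasing, and a point of large weight is far from all the others.

**Step 2: the search.** Maintain a half-open interval $I$ of length $Z2^{-k}$ known to contain $s_d$, starting with $I=[0,Z)$ and $k=0$. If exactly one $s_v$ lies in $I$, stop; then $v=d$. Otherwise perform round $k$: let $\mu$ be the midpoint of $I$, splitting $I$ into two half-open halves, of which the upper one contains $\mu$. If all the $s_v\in I$ lie in the same half, pass to that half without a test. If not, let $i=\min\{v:s_v\ge\mu\}$. Some $s_v$ is below $\mu$ and some is at least $\mu$, so $1\le i\le M$. Since the $s_v$ increase, "$d\ge i$?" is equivalent to "$s_d\ge\mu$?", and one test halves $I$.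

**Step 3: counting rounds.** If round $k$ is performed, then some $v\ne d$ has $s_v\in I$, and since $I$ is half-open of length $Z2^{-k}$,
$$\frac{q_d}2<\frac{q_v+q_d}2\le|s_v-s_d|<Z2^{-k}.$$
Hence $k<\log(2Z/q_d)$. The rounds are numbered $0,1,2,\dots$, so there are at most $\lceil\log(2Z/q_d)\rceil\le\log(2Z/q_d)+1=\log(Z/q_d)+2$ of them. $\square$

**Example 1, continued.** For the first coordinate $d_1$, the landmarks $x_1,y_1,\bot$ have value $0$, the landmarks $x_2,y_2$ have value $1$, and $\top$ has value $2$. In units of $\frac1{16}$ this gives $q_0=3\cdot4+3=15$, $q_1=2\cdot4+4=12$, $q_2=4+5=9$, so $Z=36$, and $s_0=7.5$, $s_1=21$, $s_2=31.5$. The first midpoint is $18$; the test is "$d_1(e)\ge1$?", that is, "$x_1\prec e$?", answered yes. The interval is now $[18,36)$ with midpoint $27$; the test is "$d_1(e)\ge2$?", that is, "$x_2\prec e$?", answered no. In $[18,27)$ only $s_1$ remains, so $d_1(e)=1$ after two tests. Lemma 1 promises at most $\log 3+2<3.6$.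

## 6. One insertion costs the distance to the best landmark

Now we bound a whole insertion by comparing with one landmark $z$ of our choice. The algorithm does not know which $z$ is best, and the mixture pays only $\log(t+2)$ for this ignorance. Set
$$K=2w^*,\qquad \psi(g)=K\log(1+g/K)\quad(g\ge0).$$

**Lemma 2 (cost of one insertion).** For every $z\in H$, the insertion of $e=e_{t+1}$ with $t\ge1$ uses at most
$$\log(t+2)+8w^*+2\,\psi\big(\Delta(z)\big)\quad\text{queries, where}\quad\Delta(z)=\sum_{r=1}^R|f_r(e)-f_r(z)|.$$

*Proof.*

**Step 1: the total weight never grows.** We check that $\kappa$ spreads a total weight at most $1$ over each coordinate. There are exactly $2^k$ integers $\delta\ge0$ with $\lfloor\log(1+\delta)\rfloor=k$, namely those with $2^k\le1+\delta<2^{k+1}$. So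
$$\sum_{\delta\ge0}\kappa(\delta)=\sum_{k\ge0}2^k\cdot2^{-2-2k}=\frac14\sum_{k\ge0}2^{-k}=\frac12 .$$
For integers $M\ge0$ and $c$, each $\delta$ equals $|v-c|$ for at most two values of $v$, so $\sum_{v=0}^M\kappa(|v-c|)\le1$. Put $W_r=\sum_{z\in H}\omega_r(z)$. Exchanging sums in round $r$ gives
$$Z=\sum_vq_v=\sum_{z\in H}\omega_{r-1}(z)\sum_{v=0}^{M_r}\kappa(|v-f_r(z)|)\le W_{r-1},\tag{1}$$
while the weight of the true value is
$$q_{v_r}=\sum_{z\in H}\omega_{r-1}(z)\,\kappa(|v_r-f_r(z)|)=W_r .\tag{2}$$

**Step 2: the costs telescope.** By Lemma 1 with (1) and (2), coordinate $r$ uses at most $\log(W_{r-1}/W_r)+2$ queries. Summing over $r$, the insertion uses at most $\log(W_0/W_R)+2R$ queries. Here $W_0=t+2$.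

**Step 3: keep one landmark.** This is where the mixture is compared with a single hypothesis. Let $\delta_r=|f_r(e)-f_r(z)|$. Then $W_R\ge\omega_R(z)=\prod_r\kappa(\delta_r)$, and $\log\frac1{\kappa(\delta)}=2+2\lfloor\log(1+\delta)\rfloor\le2+2\log(1+\delta)$. So the cost is at most
$$\log(t+2)+2R+\sum_r\log\frac1{\kappa(\delta_r)}\ \le\ \log(t+2)+4R+2\sum_r\log(1+\delta_r).$$

**Step 4: express everything through $\Delta(z)$ and $w^*$.** We have $R=2p_t\le K$, so $4R\le8w^*$. By concavity of $\log$ (Jensen), $\sum_r\log(1+\delta_r)\le R\log(1+\Delta(z)/R)$. Finally, for fixed $\Delta\ge0$ the function $x\mapsto x\ln(1+\Delta/x)$ is nondecreasing on $x>0$: with $s=\Delta/x$ its derivative is $\ln(1+s)-\frac{s}{1+s}$, and this is nonnegative because $\ln(1+s)=-\ln\big(1-\frac s{1+s}\big)\ge\frac s{1+s}$. Since $R\le K$, we get $R\log(1+\Delta(z)/R)\le K\log(1+\Delta(z)/K)=\psi(\Delta(z))$. $\square$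

The first two terms of the bound are what we want: summed over $t$ they give about $\log(n!)+8w^*n$. What remains is to choose for each insertion a landmark $z$ so that the sum of all $\psi(\Delta(z))$ is $O(w^*n)$.

## 7. Along a chain, distance between profiles is difference of ranks

The number $\Delta(z)$ is computed from the chains $C_j$, which may change completely from one insertion to the next. To amortize, we need a quantity that does not depend on them.

**Definition (rank).** For $x\in\mathcal U$ let
$$\rho_t(x)=|\{y\in S_t:y\prec x\}|-|\{y\in S_t:y\succ x\}|,\qquad\rho_t(\bot)=-t,\quad\rho_t(\top)=t .$$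
Extend $\prec$ by making $\bot$ the least and $\top$ the greatest element.

Note that $\rho_t(x)$ is also defined for $x\notin S_t$.

**Monotonicity.** If $x\prec y$ then $\rho_t(x)\le\rho_t(y)$. For elements of $\mathcal U$, everything below $x$ is below $y$ and everything above $y$ is above $x$. For sentinels, $\rho_t$ always lies in $[-t,t]$.

**Distance equals rank difference.** Let $t\ge1$, $e=e_{t+1}$, and $a,b\in H$ with $a\prec e\prec b$. By transitivity, or by the definition of the sentinels, for every $j$
$$d_j(a)\le d_j(e)\le d_j(b),\qquad u_j(a)\ge u_j(e)\ge u_j(b).$$
So all the absolute values in $\Delta(a)$ open with a known sign: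
$$\Delta(a)=\sum_j\big(d_j(e)-d_j(a)\big)+\sum_j\big(u_j(a)-u_j(e)\big).$$
The chains $C_j$ partition $S_t$, so $\sum_jd_j(x)$ and $\sum_ju_j(x)$ count the elements of $S_t$ below and above $x$; for $\bot$ they are $0$ and $t$, for $\top$ they are $t$ and $0$, in agreement with $\rho_t(\bot)=-t$ and $\rho_t(\top)=t$. Hence, with the same computation for $b$,
$$\Delta(a)=\rho_t(e)-\rho_t(a),\qquad\Delta(b)=\rho_t(b)-\rho_t(e).\tag{3}$$
The right-hand sides do not involve the decomposition $C_1,\dots,C_p$.

**Example 1, continued.** Here $t=4$, and the ranks are $\rho(x_1)=-2$, $\rho(x_2)=1$, $\rho(y_1)=-1$, $\rho(y_2)=2$, $\rho(e)=1-2=-1$. The profile distances are $\Delta(x_1)=1$, $\Delta(x_2)=2$, $\Delta(y_2)=3$, $\Delta(\bot)=3$, $\Delta(\top)=5$, each equal to the rank difference from $e$. For $y_1$, which is incomparable to $e$, the rank difference is $0$ but $\Delta(y_1)=2$. So comparability is needed in (3).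

## 8. The gap potential

We now look for a quantity that grows whenever an insertion is expensive and that is bounded at the end. It is used only in the analysis; the algorithm never sees it.

**Definition (gaps and potential).** By Dilworth's theorem fix a partition of all of $\mathcal U$ into $w^*$ chains $A_1,\dots,A_{w^*}$. For each $i$ and $t$ list
$$(A_i\cap S_t)\cup\{\bot,\top\}\quad\text{as}\quad\bot=a_0\prec a_1\prec\dots\prec a_{m+1}=\top .$$
The numbers $g_k=\rho_t(a_{k+1})-\rho_t(a_k)\ge0$ are the gaps of $A_i$ at time $t$. Let
$$\Psi_t=\sum_{i=1}^{w^*}\ \sum_{\text{gaps }g\text{ of }A_i\text{ at time }t}\psi(g).$$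

The gaps of one chain telescope to $\rho_t(\top)-\rho_t(\bot)=2t$.

When $e$ is inserted, it falls into a gap of its own chain $A_i$, between an old element (or sentinel) $a$ below it and one, $b$, above it. By (3) the two parts into which $\rho_t(e)$ cuts this gap are exactly $\Delta(a)$ and $\Delta(b)$. If the insertion is expensive even for the nearer of the two, then a large gap has been cut into two large parts. Since $\psi$ is concave with $\psi(0)=0$, this raises $\sum\psi$.

**Bounds on the potential.** At $t=0$ each chain has the single gap $0$, so $\Psi_0=0$. At the end, $\ln(1+x)\le x$ gives $\psi(g)\le g\log\mathrm e$, and the gaps of each of the $w^*$ chains sum to $2n$. So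
$$\Psi_n\le2w^*n\log\mathrm e .\tag{4}$$

**Lemma 3.** Let $0\le t<n$ and $e=e_{t+1}\in A_i$. Let $a,b$ be its immediate predecessor and successor in $(A_i\cap S_t)\cup\{\bot,\top\}$, and let $\alpha=\rho_t(e)-\rho_t(a)$ and $\beta=\rho_t(b)-\rho_t(e)$. Then
$$\Psi_{t+1}-\Psi_t\ \ge\ \psi(\min(\alpha,\beta))-K .$$

*Proof.* By monotonicity of the rank, $\alpha,\beta\ge0$. Pass from time $t$ to time $t+1$ in two stages.

**Stage 1: insert $e$ into the list of $A_i$, keeping the ranks $\rho_t$.** This stage produces the gain. The gap $\alpha+\beta$ is replaced by the gaps $\alpha$ and $\beta$, and nothing else changes. The sum changes by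
$$\psi(\alpha)+\psi(\beta)-\psi(\alpha+\beta)=\psi(\min(\alpha,\beta))-K\log\frac{K+\alpha+\beta}{K+\max(\alpha,\beta)} .$$
Since $\alpha+\beta\le2\max(\alpha,\beta)$, we have $K+\alpha+\beta\le2\,(K+\max(\alpha,\beta))$. So the logarithm is at most $1$, and the change is at least $\psi(\min(\alpha,\beta))-K$.

**Stage 2: replace $\rho_t$ by $\rho_{t+1}$.** We check that this stage loses nothing. Adding $e$ to the counted set changes the rank of $v$ by
$$\varepsilon(v)=\begin{cases}+1&\text{if }v\succ e,\\-1&\text{if }v\prec e,\\0&\text{otherwise,}\end{cases}$$
that is, $\rho_{t+1}(v)=\rho_t(v)+\varepsilon(v)$. This holds also for $v=e$, where $\varepsilon=0$, and for the sentinels, where $\mp t$ becomes $\mp(t+1)$. The function $\varepsilon$ is monotone. Let $v\prec v'$. If $\varepsilon(v)=1$, then $e\prec v\prec v'$ and $\varepsilon(v')=1$. If $\varepsilon(v')=-1$, then $v\prec v'\prec e$ and $\varepsilon(v)=-1$. In all other cases $\varepsilon(v)\le0\le\varepsilon(v')$. Hence no gap of any chain decreases, and since $\psi$ is nondecreasing, neither does the sum. $\square$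

**Example 1, continued.** Let $\mathcal U=S\cup\{e\}$, with $A_1=\{x_1,e,x_2\}$ and $A_2=\{y_1,y_2\}$. At time $4$ the gaps of $A_1$ are $2,3,3$ and those of $A_2$ are $3,3,2$; each triple sums to $8$. Stage 1 replaces the middle gap $3$ of $A_1$ by $1,2$. In stage 2 the ranks become $\rho_5(x_1)=-3$, $\rho_5(e)=-1$, $\rho_5(x_2)=2$, $\rho_5(y_1)=-1$, $\rho_5(y_2)=3$. So the gaps $2,1,2,3$ of $A_1$ become $2,2,3,3$, and the gaps $3,3,2$ of $A_2$ become $4,4,2$. No gap has decreased, and each list sums to $10$.

## 9. Summing over all insertions: the query bound of Theorem 1

**Step 1: the total of the amortized terms.** For $e=e_{t+1}$ let $a_t,b_t$ be the neighbors from Lemma 3, and put $\Delta_t=\min(\alpha,\beta)\ge0$ in the notation of that lemma. Summing Lemma 3 over $t=0,\dots,n-1$ and using $\Psi_0=0$ and (4),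
$$\sum_{t=0}^{n-1}\psi(\Delta_t)\ \le\ \Psi_n+nK\ \le\ 2w^*n\log\mathrm e+2w^*n .\tag{5}$$

**Step 2: the total number of queries.** Here we feed the neighbors into Lemma 2. The first insertion costs nothing. For $t\ge1$ both $a_t$ and $b_t$ are landmarks with $a_t\prec e\prec b_t$, so (3) gives $\Delta_t=\min(\Delta(a_t),\Delta(b_t))$. Apply Lemma 2 for $t=1,\dots,n-1$ with $z$ the better of $a_t,b_t$. With (5), and since the terms $\psi(\Delta_t)$ are nonnegative, the total is at most
$$\sum_{t=1}^{n-1}\log(t+2)+8w^*(n-1)+2\big(2w^*n\log\mathrm e+2w^*n\big).$$
The first sum is $\log(3\cdot4\cdots(n+1))=\log\frac{(n+1)!}2=\log(n!)+\log\frac{n+1}2$. So the total is at most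
$$\log(n!)+\log\tfrac{n+1}2-8w^*+(12+4\log\mathrm e)\,w^*n .$$

**Step 3: the constant.** We tidy up to reach $18$. We have $12+4\log\mathrm e<17.78$. Also $\log\frac{n+1}2\le8+0.2\,n$: for $n\le511$ the left side is at most $\log256=8$, and for $n\ge512$ it is at most $\log n\le0.2\,n$, which holds at $n=512$ because $9\le102.4$ and persists because $(\log n)/n$ decreases for $n\ge3$. Since $w^*\ge1$, the $8$ is absorbed by $-8w^*$ and $0.2\,n\le0.2\,w^*n$. The total is at most $\log(n!)+17.98\,w^*n\le\log(n!)+18\,w^*n$.

Finally $\log(n!)\le n\log n$, and for $w^*\le w\le n$ we get $n\log n+18w^*n\le18(n\log n+wn)$. This proves the query bound of Theorem 1. $\square$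

## 10. Bit sizes and running time

Consider the insertion of $e_{t+1}$ with $1\le t<n$.

**Step 1: number sizes.** We must make sure that the weights, being products of many factors, do not get too long. Each number $\omega_{r-1}(z)\kappa(|v-f_r(z)|)$, and each $\omega_r(z)$, is a power of two $2^{-h}$ with $0\le h\le R(2+2\log(1+t))=O(n\log n)$, because each of at most $R\le2n$ factors is $\kappa(\delta)$ with $\delta\le t$. The numbers $q_v$, $Z$, $s_v$ are sums of such numbers, with one halving for $s_v$, and are at most $t+2$ by (1) and $W_{r-1}\le W_0$. So after scaling by a common power of two, all $\omega_r(z),q_v,Z,s_v$ are integers with $O(n\log n)$ bits.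

**Step 2: number of bisection rounds.** Some rounds of Lemma 1 make no test, so they are not bounded by the query count; we bound them separately. For every $v\in\{0,\dots,M_r\}$ and $z\in H$ we have $|v-f_r(z)|\le M_r$, and $\kappa$ is nonincreasing. With (1),
$$q_v\ \ge\ W_{r-1}\,\kappa(M_r)\ \ge\ Z\,\kappa(M_r)\ \ge\ \frac{Z}{4(1+M_r)^2} .$$
By Lemma 1 the search for coordinate $r$ has at most $4+2\log(1+M_r)=O(\log n)$ rounds, including rounds without a test. So the interval endpoints and midpoints have the form $Zj/2^k$ with $k=O(\log n)$, and $O(n\log n)$ bits suffice for them too.

**Step 3: operations per insertion.** Now count. Each chain size occurs as $M_r$ for two values of $r$, so $\sum_r(M_r+1)=2t+2p\le4n$. Forming all $q_v$ takes $\sum_r(M_r+1)|H|=O(n^2)$ shifts and additions (multiplication by $\kappa(\delta)$ is a shift by $2+2\lfloor\log(1+\delta)\rfloor$). Updating the $\omega_r$ takes $O(R|H|)=O(n^2)$ shifts. The $s_v$ take $O(n)$ additions. A bisection round can be carried out by scanning all $s_v$, with $O(M_r+1)$ comparisons, hence $O(n\log n)$ comparisons over all $r$ and all rounds. Altogether there are $O(n^2)$ additions, shifts and comparisons of numbers with $O(n\log n)$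 bits, which is $O(n^3\log n)$ bit operations.

**Step 4: the combinatorial part.** The maximum matching of Step A takes $O(n^{2.5})$ steps (Hopcroft–Karp). Computing all $f_r(z)$ takes $O(n^2)$ steps, by comparing each $z$ with each element of each chain in the known order. Both are dominated, even after multiplying by the $O(\log n)$ bit length of an index.

Over $n$ insertions this is $O(n^4\log n)$ bit operations, up to polylogarithmic overhead for indexing. In particular the time is at most $p(n)$ for a fixed polynomial $p$ independent of $w$. This completes the proof of Theorem 1. $\blacksquare$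

## 11. Total orders and sums of antichains: the lower bounds of Theorem 2

The upper bound in Theorem 2 is Theorem 1 with $w^*\le w$. The lower bound is the maximum of two bounds, each from its own family of posets.

**Step 1: $Q(n,w)\ge\lceil\log(n!)\rceil$.** This uses total orders only. They have width $1\le w$. On them each query of two distinct elements has only two possible answers, and a query $c(a,a)$ is uninformative. Restricted to total orders, a deterministic algorithm is therefore a binary decision tree. Different total orders require different outputs, so the tree has at least $n!$ leaves and depth at least $\log(n!)$; the depth is an integer.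

**Step 2: $Q(n,w)\ge n(w-1)/4$.** This uses the fact that incomparability must be checked pair by pair. The linear sum of posets $B_1,\dots,B_s$ is their disjoint union with every element of $B_i$ placed below every element of $B_{i'}$ for $i<i'$. For instance, the linear sum of $\{x,y\}$ and $\{x',y'\}$, both antichains, has exactly the relations $x,y\prec x',y'$.

Write $n=qw+r$ with $0\le r<w$ and $q\ge1$. Since $r<w\le qw$, we have $qw>n/2$. Take the linear sum of $q$ antichains of size $w$ and, if $r>0$, one antichain of size $r$. It has width $w$. Suppose a correct algorithm halts on it without having queried some pair $x\neq y$ of the same antichain, in either order. Add the single relation $x\prec y$. The result is still a partial order: every element outside that antichain is above both or below both of $x,y$, and within the antichain only this one relation was added, so no transitivity requirement fails. Its width is at most $w$, because its antichains are antichains of the original poset. It agrees with the original on every other pair, so the algorithm receives the same answers and produces the same output for two different posets, a contradiction. So every pair inside an antichain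 is queried, which is at least
$$q\binom w2=qw\cdot\frac{w-1}2\ \ge\ \frac{n(w-1)}4$$
queries.

**Step 3: the leading constant for $w=o(\log n)$.** Here $wn=o(n\log n)$. Also $n!\ge(n/\mathrm e)^n$ (from $\mathrm e^n\ge n^n/n!$) and $\log(n!)\le n\log n$ give $\log(n!)=(1+o(1))\,n\log n$. So the algorithm uses at most $(1+o(1))\,n\log n$ queries, and by Step 1 the constant $1$ cannot be lowered.

**Step 4: optimality up to a constant for all $w$.** Let $L$ be the maximum on the left in Theorem 2. If $w\ge2$, then $w\le2(w-1)$, so $18wn\le36(w-1)n=144\cdot\frac{n(w-1)}4\le144L$, and the upper bound $\log(n!)+18wn$ is at most $145L$. If $w=1$, then $n!\ge2^{n-1}$ gives $\log(n!)\ge n-1\ge n/2$ for $n\ge2$, so $18n\le36\log(n!)$, and the upper bound $\log(n!)+18n$ is at most $37\log(n!)\le37L$. $\blacksquare$
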